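\title{Three shortest paths to a farthest point\\ on a convex surface}

\begin{abstract}
We prove Steinhaus' conjecture: on every closed convex surface of class $C^1$ in $\mathbb R^3$ there are a point $x$ and a point $y$ farthest from $x$ that are joined by at least three shortest paths. Smoothness enters only through the total angle at farthest points: the conclusion holds for every closed convex surface, doubly covered planar domains included, on which every point that is farthest from some point has total angle greater than $\pi$. Doubly covered hexagons show that $\pi$ cannot be lowered if degenerate surfaces are admitted. The proof is a degree argument. If there were never more than two shortest paths, the farthest point correspondence could be enlarged to an acyclic one that has no fixed point and can nevertheless be deformed to the identity.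
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{closed convex surface} is the boundary $S$ of a bounded open convex set in $\mathbb R^3$. Its intrinsic metric $\rho(x,y)$ is the infimum of the lengths of curves on $S$ from $x$ to $y$, and a \emph{segment} is a shortest path on $S$. For $x\in S$ let $F_x$ be the set of \emph{farthest points} from $x$, that is, the set of points at which the function $\rho(x,\cdot)$ attains its maximum. We also consider \emph{degenerate} closed convex surfaces: two copies (the \emph{faces}) of a compact planar convex domain, glued along their boundaries.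

How many segments join a point to a farthest point? On the round sphere $F_x=\{-x\}$, and there are infinitely many segments for every $x$. In general the number depends on $x$. Let $S$ be the doubly covered unit disc. If $x$ is a boundary point, it belongs to both faces, so $\rho(x,y)$ is the Euclidean distance and $F_x=\{-x\}$; a segment from $x$ to $-x$ projects to the diameter, so there are exactly two, one in each face. If $x$ is the center of a face, a point $y$ of the other face at distance $s$ from its center satisfies $\rho(x,y)=2-s$; hence $F_x$ is the other center, and there are infinitely many segments. One may therefore ask whether \emph{some} pair $x$, $y\in F_x$ is always joined by more than two segments. Steinhaus' conjecture, posed in \cite{EP}, asserts this for surfaces of class $C^1$. We prove it.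

\begin{theorem}[Steinhaus' conjecture]\label{thm:C1}
Every closed convex surface of class $C^1$ admits points $x$ and $y\in F_x$ joined by at least three segments.
\end{theorem}

Some hypothesis is necessary: C.~V\u{a}lcan showed that there is a closed convex surface admitting no points $x$ and $y\in F_x$ joined by at least three segments, and this counterexample essentially possesses points of nondifferentiability. Our proof shows which feature of smoothness matters. Let $\theta_p\in(0,2\pi]$ be the \emph{total angle} of $S$ at $p$, that is, $2\pi$ minus the curvature of the set $\{p\}$. By a theorem of Alexandrov \cite{Al}, $\theta_p$ equals the total angle of the tangent cone of $S$ at $p$.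

\begin{theorem}\label{thm:main}
Let $S$ be a closed convex surface, possibly degenerate, with $\theta_y>\pi$ for every $y\in\bigcup_{x\in S}F_x$. Then there are $x\in S$ and $y\in F_x$ joined by at least three segments.
\end{theorem}

On a surface of class $C^1$ all tangent cones are planes, so $\theta_p=2\pi$ for all $p$, and Theorem~\ref{thm:C1} follows from Theorem~\ref{thm:main}. The constant $\pi$ is sharp if degenerate surfaces are admitted.

\begin{proposition}\label{prop:sharp}
For every $\varepsilon\in(0,\pi/6]$ there is a doubly covered convex hexagon with all total angles at least $\pi-2\varepsilon$ such that no $x$ and $y\in F_x$ are joined by more than two segments.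
\end{proposition}

For boundaries of open convex sets, Theorem~\ref{thm:main} shows that every counterexample, such as V\u{a}lcan's, contains a point $y\in\bigcup_xF_x$ of curvature at least $\pi$. We do not decide the borderline case $\theta_y=\pi$, nor whether $\pi$ is the sharp constant within nondegenerate surfaces.

Why should one expect Theorem~\ref{thm:C1} to hold? A first variation argument shows that a farthest point $y$ with $\theta_y>\pi$ is always joined to $x$ by at least two segments, and that if $\theta_y=2\pi$ and there are exactly two, they leave $y$ in opposite directions (Remark~\ref{rem:two}). In a $C^1$ counterexample every point $x$ would thus be the base point of a loop made of two segments. If one of the two could be chosen continuously in $x$, it would behave like a nowhere vanishing vector field on a sphere, which does not exist. Section~\ref{sec:two} turns this into a complete proof when every $F_x$ is a single point. In general $F_x$ is not even connected. Section~\ref{sec:degree} gives a form of the degree argument that works for set-valued maps with acyclic values, and Sections~\ref{sec:cut}--\ref{sec:JT} construct such maps from the loops: the loops based at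 a point $x$ are shown to be nested, are then oriented coherently and ordered, and the gaps between them are filled in. Proposition~\ref{prop:sharp} is proved in Section~\ref{sec:sharp}, which depends only on Section~\ref{sec:facts}.

\section{Segments and angles on a convex surface}\label{sec:facts}

Throughout, $S$ is a closed convex surface, possibly degenerate. The space $(S,\rho)$ is a compact length space of curvature $\ge0$ in the sense of Alexandrov, homeomorphic to $S^2$. We recall what is needed; see \cite{Al} and \cite[Ch.~4 and~10]{BBI}.

Segments are parametrized proportionally to arclength on $[0,1]$, and convergence of segments means uniform convergence. By the Arzel\`a--Ascoli theorem every sequence of segments has a convergent subsequence, and the limit is a segment or a constant path. Segments are nonconstant unless stated otherwise. For points $a,b\ne p$ the \emph{comparison angle at $p$} of $(a,p,b)$ is the angle at the vertex corresponding to $p$ in a planar triangle with side lengths $\rho(p,a)$, $\rho(p,b)$, $\rho(a,b)$. For segments $\alpha,\beta$ starting at $p$ we write $\angle(\alpha,\beta)$ for their angle.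

\begin{itemize}
\item[(F1)] \emph{Monotonicity.} The comparison angle at $p$ of $(\alpha(s),p,\beta(t))$ is nonincreasing in $s$ and in $t$, and $\angle(\alpha,\beta)$ is its supremum. In particular the angle depends only on initial arcs of $\alpha$ and $\beta$, and it is at least the comparison angle at $p$ of $(a,p,b)$, where $a,b$ are the endpoints. The last statement is the \emph{hinge comparison}
\[
\rho(a,b)^2\le\rho(p,a)^2+\rho(p,b)^2-2\rho(p,a)\rho(p,b)\cos\angle(\alpha,\beta).
\]
Angles are lower semicontinuous: if $\alpha_n,\beta_n$ start at $p_n$ and converge to segments $\alpha,\beta$, then $\angle(\alpha,\beta)\le\liminf\angle(\alpha_n,\beta_n)$. Indeed, for fixed $s,t$ the comparison angles converge, and the $n$th one is at most $\angle(\alpha_n,\beta_n)$.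
\item[(F2)] \emph{No branching.} If two segments from the same point share an initial arc, one of them contains the other. Hence:
\begin{itemize}
\item[(a)] if $w$ is an interior point of a segment $\alpha$ from $x$, then the only segment from $x$ to $w$ is the corresponding subarc of $\alpha$;
\item[(b)] two segments from $x$, neither contained in the other, meet only at $x$ and possibly at a common endpoint.
\end{itemize}
For (a), a segment from $x$ to $w$ followed by the rest of $\alpha$ is a segment of the same length as $\alpha$ that shares a terminal arc with $\alpha$, so it is $\alpha$. For (b), a common point that is interior to one of the segments gives a common initial arc by (a).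
\item[(F3)] At an interior point of a segment $\tau$, the two angles made by another segment with the two branches of $\tau$ add up to $\pi$.
\item[(F4)] \emph{Sectors and directions.} Finitely many segments from $p$ which near $p$ meet only at $p$ divide a small disc around $p$ into sectors. Sector angles are additive, their sum is $\theta_p\le2\pi$, and the angle between the two sides of a sector is at most the sector angle. So the angles between cyclically consecutive segments have sum at most $2\pi$. The space of directions at $p$ is a circle of length $\theta_p$, the angle is the arclength distance on it, and directions of segments are dense in it.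
\end{itemize}

Two consequences of (F4) will be used. Angles at $p$ are at most $\theta_p/2$. If $\theta_p>\pi$, then for each segment $\sigma$ from $p$ there is a segment $\tau$ from $p$ with $\angle(\sigma,\tau)>\pi/2$, because the directions at distance greater than $\pi/2$ from that of $\sigma$ form a nonempty open arc.

Put $r_x=\max_{y}\rho(x,y)>0$. Since $|r_x-r_{x'}|\le\rho(x,x')$, the set
\[
G=\{(x,y):y\in F_x\}\subset S\times S
\]
is closed, hence compact. Let $\widetilde G$ be the set of segments $\sigma$ with $(\sigma(0),\sigma(1))\in G$, and let $\widetilde G_x$ consist of those that start at $x$. The set $\widetilde G$ is compact too: a limit of such segments has its endpoints in $G$ and has length $r_x>0$.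

\section{Two segments to every farthest point, and the model case}\label{sec:two}

At a maximum point $y$ of $\rho(x,\cdot)$ no direction increases the distance from $x$, so every direction at $y$ should make an angle at most $\pi/2$ with some segment to $x$. We need this in a form that is stable under limits: the segment to $x$ is to be found among limits of segments belonging to nearby pairs.

\begin{lemma}\label{lem:var}
Let $(x_n,y_n)\to(x,y)$ in $G$ and let $\tau$ be a segment starting at $y$. Then, along a subsequence, there are segments $\sigma_n$ from $y_n$ to $x_n$ converging to a segment $\sigma$ from $y$ to $x$ with $\angle(\sigma,\tau)\le\pi/2$.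
\end{lemma}

\begin{proof}
\emph{The constant sequence.} Let $w_n$ be interior points of $\tau$ with $\delta_n=\rho(y,w_n)\to0$, and let $\alpha_n$ be segments from $w_n$ to $x$. Their lengths $\ell_n$ satisfy $r_x-\delta_n\le\ell_n\le r_x=\rho(y,x)$. Along a subsequence $\alpha_n$ converges to a segment $\sigma$ from $y$ to $x$. The comparison angle at $w_n$ of $(y,w_n,x)$ has cosine
\[
\frac{\delta_n^2+\ell_n^2-r_x^2}{2\delta_n\ell_n}\le\frac{\delta_n}{2\ell_n}\longrightarrow0 .
\]
By (F1), $\alpha_n$ makes an angle at least $\pi/2-o(1)$ with the branch of $\tau$ leading back to $y$, and by (F3) an angle at most $\pi/2+o(1)$ with the forward branch. The forward branches converge to $\tau$, so lower semicontinuity gives $\angle(\sigma,\tau)\le\pi/2$. The constant sequence $\sigma,\sigma,\dots$ has the required property.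

\emph{The general case.} Let $w$ be an interior point of $\tau$ and let $\tau_n$ be segments from $y_n$ to $w$. By (F2a) the subarc $\tau_0$ of $\tau$ is the only segment from $y$ to $w$, so $\tau_n\to\tau_0$. By the first case there are segments $\sigma_n$ from $y_n$ to $x_n$ with $\angle(\sigma_n,\tau_n)\le\pi/2$. For the limit $\sigma$ of a convergent subsequence, (F1) gives $\angle(\sigma,\tau)=\angle(\sigma,\tau_0)\le\pi/2$.
\end{proof}

\begin{remark}\label{rem:two}
If $(x,y)\in G$ and $\theta_y>\pi$, there are at least two segments from $y$ to $x$: a single one would make an angle at most $\pi/2$ with every segment from $y$, contrary to the second consequence of (F4). If $\theta_y=2\pi$ and there are exactly two, the closed arcs of length $\pi$ centered at their directions cover a dense subset of a circle of length $2\pi$, hence all of it, so the two directions are opposite.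
\end{remark}

From here to the end of Section~\ref{sec:JT} we assume the hypothesis of Theorem~\ref{thm:main} and, for a contradiction, that
\begin{equation}\label{eq:star}
\text{for all $x\in S$ and $y\in F_x$ there are at most two segments from $x$ to $y$.}\tag{$*$}
\end{equation}
By Remark~\ref{rem:two} there are then exactly two. For $\sigma\in\widetilde G$ let $\sigma^*\ne\sigma$ be the other segment with the same endpoints, the \emph{partner} of $\sigma$.

\begin{lemma}\label{lem:partner}
The involution $\sigma\mapsto\sigma^*$ of $\widetilde G$ is continuous.
\end{lemma}

\begin{proof}
Let $\sigma_n\to\sigma$ in $\widetilde G$, with endpoints $(x_n,y_n)\to(x,y)$. It suffices to show that if $\sigma_n^*$ converges to $\sigma'$ along a subsequence, then $\sigma'=\sigma^*$. Consider all these segments as starting at $y_n$ or $y$. Let $\tau$ be any segment from $y$, and apply Lemma~\ref{lem:var} to the subsequence. The segments that it provides are $\sigma_n$ or $\sigma_n^*$ for each $n$, so their limit is $\sigma$ or $\sigma'$. Thus every segment from $y$ makes an angle at most $\pi/2$ with $\sigma$ or with $\sigma'$. Since $\theta_y>\pi$, this forces $\sigma'\ne\sigma$. As $\sigma'$ has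 the same endpoints as $\sigma$, it is $\sigma^*$.
\end{proof}

Remark~\ref{rem:two} and Lemma~\ref{lem:partner} are the only places where the hypothesis on total angles is used. To choose one segment out of each pair we use the following fact about coverings.

\begin{lemma}\label{lem:section}
Let $X$ be a compact Hausdorff space, $\iota:X\to X$ a continuous involution without fixed points, and $f:X\to S$ a continuous surjection whose fibers are the pairs $\{u,\iota u\}$. Then there is a continuous map $s:S\to X$ with $f\circ s=\mathrm{id}$.
\end{lemma}

\begin{proof}
The induced map $X/\iota\to S$ is a continuous bijection from a compact space to a Hausdorff space, hence a homeomorphism; so $f$ is open, like the quotient map $X\to X/\iota$. Given $u\in X$, take disjoint open sets $N\ni u$, $N'\ni\iota u$ and put $V=N\cap\iota N'$. Then $V$ and $\iota V\subset N'$ are disjoint open sets, $f^{-1}(f(V))=V\cup\iota V$, and $f$ maps each of them homeomorphically onto the open set $f(V)$. So $f$ is a covering map. Since $S$ is simply connected and locally path connected, the identity of $S$ lifts to $X$.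
\end{proof}

\subsection*{The model case}
Suppose that every $F_x$ is a single point $F(x)$. The map $F:S\to S$ has the compact graph $G$, so it is continuous. The fibers of $\widetilde G\to S$, $\sigma\mapsto\sigma(0)$, are the pairs $\{\sigma,\sigma^*\}$, so Lemmas~\ref{lem:partner} and~\ref{lem:section} give a segment $\sigma_x$ from $x$ to $F(x)$ depending continuously on $x$. Then $(x,t)\mapsto\sigma_x(t)$ is a homotopy from the identity to $F$, and $\deg F=1$. On the other hand, identify $S$ with the unit sphere by a homeomorphism. Since $F(x)\ne x$, the vector $(1-t)F(x)-tx$ never vanishes, and normalizing it gives a homotopy from $F$ to the antipodal map. So $\deg F=-1$, a contradiction. This proves Theorem~\ref{thm:main} when $F$ is single-valued.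

The general case cannot be avoided, even for smooth surfaces.

\begin{example}\label{ex:ellipsoid}
Let $S$ be the ellipsoid of revolution with semi-axes $1,\eta,\eta$, where $\pi\eta<1$, and let $x$ lie on its equator, the circle of radius $\eta$. Points of the equator are within distance $\pi\eta<1$ of $x$, while the poles are at distance greater than $1$; so $F_x$ misses the equator. The reflection in the equatorial plane fixes $x$ and preserves $F_x$. Hence $F_x$ has points in both open hemispheres and is disconnected.
\end{example}

\section{The degree argument for set-valued maps}\label{sec:degree}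

In the model case two sets are attached to each $x$: the point $J_x=\{F(x)\}$, which avoids $x$, and the arc $T_x=\sigma_x$, which contains both $x$ and $J_x$. The argument survives if the point and the arc are replaced by compact sets that have the cohomology of a point and vary with closed graph.

All cohomology is \v{C}ech cohomology with coefficients in $\mathbb Q$. On compact Hausdorff spaces it is a homotopy invariant functor, it has a Mayer--Vietoris sequence for any two closed subsets, $H^0$ is the space of locally constant functions, and $H^2(S^2)=\mathbb Q$, with the antipodal map acting as $-\mathrm{id}$. A compact space is \emph{acyclic} if it is nonempty and has the cohomology of a point. We use two classical theorems.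

\begin{itemize}
\item \emph{Alexander duality.} For a nonempty compact set $K\subsetneq S^2$, the reduced cohomology $\widetilde H^j(K)$ is isomorphic to the reduced singular homology $\widetilde H_{1-j}(S^2\setminus K)$.
\item \emph{Vietoris--Begle mapping theorem.} A continuous surjection of compact Hausdorff spaces with acyclic fibers induces an isomorphism in cohomology.
\end{itemize}

A \emph{continuum} is a nonempty compact connected set. A continuum $K\subsetneq S^2$ with connected complement is acyclic: $\widetilde H^0(K)=0$ by connectedness, $H^1(K)\cong\widetilde H_0(S^2\setminus K)=0$, and $H^j(K)=0$ for $j\ge2$ because the complement is nonempty.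

\begin{proposition}\label{prop:degree}
There are no compact sets $\Gamma\subset\Theta\subset S\times S$ such that, for every $x\in S$, the sets $J_x=\{a:(x,a)\in\Gamma\}$ and $T_x=\{a:(x,a)\in\Theta\}$ are continua with nonempty connected complements, $x\notin J_x$ and $x\in T_x$.
\end{proposition}

\begin{proof}
Suppose that such sets exist. Let $P,Q:\Theta\to S$ be the first and second projections and $P_\Gamma,Q_\Gamma$ their restrictions to $\Gamma$. The fibers of $P$ and $P_\Gamma$ are copies of $T_x$ and $J_x$, which are acyclic, so $P^*$ and $P_\Gamma^*$ are isomorphisms.

First, $Q_\Gamma^*=P_\Gamma^*$; this replaces the homotopy from the identity to $F$. Since $x\in T_x$, the map $\delta(x)=(x,x)$ sends $S$ into $\Theta$. From $P\delta=\mathrm{id}$ we get $\delta^*P^*=\mathrm{id}$, so $\delta^*=(P^*)^{-1}$ is injective. From $Q\delta=\mathrm{id}$ we get $\delta^*(Q^*-P^*)=0$. Hence $Q^*=P^*$, and composing with the restriction from $\Theta$ to $\Gamma$ gives the claim.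

Second, $Q_\Gamma^*=-P_\Gamma^*$ on $H^2(S)$. Identify $S$ with the unit sphere. For $(x,a)\in\Gamma$ we have $a\ne x$, so $(1-t)a-tx\ne0$ for $t\in[0,1]$. Normalizing this vector gives a homotopy from $Q_\Gamma$ to the composition of $P_\Gamma$ with the antipodal map, which induces $-P_\Gamma^*$ on $H^2$.

Therefore $2P_\Gamma^*=0$ on $H^2(S)=\mathbb Q$, although $P_\Gamma^*$ is an isomorphism.
\end{proof}

It remains to construct $\Gamma$ and $\Theta$ from assumption~\eqref{eq:star}. There are two difficulties. The sets $F_x$ may be disconnected, so they must be enlarged to continua $J_x$. And the choice of one segment from each pair must be coherent not only as $x$ moves but also among the different points of one set $F_x$, since a set $T_x$ that contained both segments to some $y$ would contain a closed curve. Both are resolved by understanding how the loops formed by the pairs of segments lie relative to each other.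

\section{Cutting the sphere along loops through a point}\label{sec:cut}

We recall the plane topology that we need. By the Jordan--Schoenflies theorem the complement of a Jordan curve $L$ in a 2-sphere has two components, the \emph{sides} of $L$; each has boundary $L$, and its closure is a closed disc. A \emph{cross-cut} of a closed disc $E$ is an arc $\kappa$ whose endpoints lie on $\partial E$ and whose other points lie in $\operatorname{int}E$; if $a_1,a_2$ are the arcs into which its endpoints divide $\partial E$, then $\operatorname{int}E\setminus\kappa$ consists of two Jordan domains bounded by $\kappa\cup a_1$ and $\kappa\cup a_2$. Consequently the complement of a \emph{theta-curve}, a union of three arcs with the same two endpoints and otherwise disjoint, has three components, bounded by the three pairs of arcs. If a space with exactly $k$ components is a union of $k$ connected sets, these sets are the components. The following observation will be used repeatedly.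

\begin{itemize}
\item[(S)] \emph{Let $L,L'$ be Jordan curves with $L\cap L'=\{x\}$, and let $D$ be the side of $L$ that does not meet $L'$. Then $D\cup(L\setminus\{x\})$ lies on one side of $L'$.}
\end{itemize}
Here $D$ exists because $L'\setminus\{x\}$ is connected and misses $L$; the set $D\cup(L\setminus\{x\})$ lies between $D$ and $\overline D$, so it is connected, and it misses $L'$.

For $(x,y)\in G$ let $L_{x,y}$, or $L_y$ when $x$ is fixed, be the union of the two segments from $x$ to $y$. By (F2b) it is a Jordan curve. For $y\ne y'$ in $F_x$ the four segments have the same length $r_x$, so none contains another, and (F2b) gives $L_y\cap L_{y'}=\{x\}$. The loops are barriers for segments from $x$.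

\begin{lemma}\label{lem:barrier}
Let $y\in F_x$. If $\gamma$ is a segment from $x$, then either $\gamma\subset L_y$ or $\gamma\cap L_y=\{x\}$. A point of $L_y\setminus\{x,y\}$ is joined to $x$ by only one segment.
\end{lemma}

\begin{proof}
Let $\gamma$ end at $a$ and meet a segment $\sigma\subset L_y$ from $x$ to $y$ at a point $w\ne x$. By (F2b) there are three cases. If $\gamma\subset\sigma$, we are done. The case $\sigma\subsetneq\gamma$ is impossible, since it gives $\rho(x,a)>r_x$. Otherwise $w=a=y$, and $\gamma$ is one of the two segments from $x$ to $y$. The last statement is (F2a).
\end{proof}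

The region left between two or three loops is pinched at $x$, and a segment from $x$ into the region can leave $x$ through different corners. To tell the corners apart we cut the region open at $x$. Three Jordan curves pairwise meeting exactly in $x$ are said to lie \emph{side by side} if none of them separates the other two, that is, if for each $i$ the sets $L_j\setminus\{x\}$, $j\ne i$, lie on the same side of $L_i$.

\begin{lemma}\label{lem:cut}
Let $k\in\{2,3\}$ and let $L_1,\dots,L_k$ be Jordan curves in a 2-sphere $\Sigma$ that pairwise meet exactly in $x$ and, if $k=3$, lie side by side. Let $D_i$ be the side of $L_i$ that does not meet the other curves. Then the $D_i$ are pairwise disjoint. Put $\Omega=\Sigma\setminus\bigcup\overline{D_i}$ and $Z=\Omega\cup\bigcup L_i=\Sigma\setminus\bigcup D_i$. There are a closed disc $\Delta$, points $v_1,\dots,v_k\in\partial\Delta$ (the vertices) dividing $\partial\Delta$ into arcs $e_1,\dots,e_k$ (the edges), and a continuous surjection $g:\Delta\to Z$ such that $g^{-1}(x)=\{v_1,\dots,v_k\}$, $g(e_i)=L_i$, $g(\operatorname{int}\Delta)=\Omega$, and $g$ restricts to a homeomorphism from $\Delta\setminus g^{-1}(x)$ onto $Z\setminus\{x\}$.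
\end{lemma}

\begin{proof}
By (S), $D_i\cup(L_i\setminus\{x\})$ lies on one side of $L_j$, and this side is not $D_j$ because $D_j$ misses $L_i$. So $D_i\cap D_j=\emptyset$. For the last assertion it suffices to make $g$ injective off $g^{-1}(x)$: as $\Delta$ is compact, $g$ is a closed map, and so is its restriction to $\Delta\setminus g^{-1}(x)\to Z\setminus\{x\}$.

\emph{The case $k=2$.} The idea is to cut $Z$ along an arc from $L_1$ to $L_2$ into two discs and to glue them back along the arc only. The set $E=\Sigma\setminus D_1$ is a closed disc with boundary $L_1$, and $\overline{D_2}\setminus\{x\}\subset\operatorname{int}E$. In $E\setminus\{x\}$ take an arc from a point of $L_1\setminus\{x\}$ to a point of $L_2\setminus\{x\}$. Let $m'$ be its first point in $\overline{D_2}$; the arc starts outside $\overline{D_2}$, so $m'\in L_2$. Let $m$ be the last point before $m'$ in $L_1$. The subarc $\kappa$ from $m$ to $m'$ has its interior points in $\Omega$. Let $a_1,a_2$ be the arcs of $L_1$ from $x$ to $m$, and $a_1',a_2'$ the arcs of $L_2$ from $x$ to $m'$.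

The arc $\kappa\cup a_1'$ is a cross-cut of $E$ from $m$ to $x$. It divides $\operatorname{int}E$ into Jordan domains $U_1,U_2$, with $U_i$ bounded by $a_i\cup\kappa\cup a_1'$. The arc $a_2'$ without its endpoints lies in one of them; name $a_1,a_2$ so that it lies in $U_2$. Then $a_2'$ is a cross-cut of $\overline{U_2}$ from $m'$ to $x$ and divides $U_2$ into two Jordan domains, bounded by $a_1'\cup a_2'=L_2$ and by $a_2\cup\kappa\cup a_2'$. The first is a side of $L_2$ missing $L_1$, so it is $D_2$; call the second $V$. Removing $\overline{D_2}$ from $\operatorname{int}E$ leaves $\Omega=U_1\cup V\cup(\kappa\setminus\{m,m'\})$. The closed discs $\overline{U_1}$ and $\overline V$ meet only along their boundaries, since $\overline V\subset\overline{U_2}$, and comparing the boundaries gives $\overline{U_1}\cap\overline V=\kappa\cup\{x\}$. Glue disjoint copies of $\overline{U_1}$ and $\overline V$ along $\kappa$. The result is a closed disc $\Delta$ with a natural map $g$ onto $\overline{U_1}\cup\overline V=Z$. The two copies contribute the two preimages of $x$, all other points of $Z$ have one preimage, and $\partial\Delta$ consists of the edge formed by $a_1,a_2$, joined at $m$, and the edge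 formed by $a_1',a_2'$, joined at $m'$.

\emph{The case $k=3$.} Let $g_0:\Delta_0\to Z_0$ be given by the first case for $L_1,L_2$, with vertices $w,w'$, edges $e,e'$ over $L_1,L_2$, and $\Omega_0=g_0(\operatorname{int}\Delta_0)$. The open arc $L_3\setminus\{x\}$ lies in $\Omega_0$ and lifts to $\operatorname{int}\Delta_0$. The set of accumulation points of each end of the lift is connected and contained in $\{w,w'\}$, so each end converges to $w$ or to $w'$.

Suppose that the ends converge to different points. Then the closure of the lift is a cross-cut of $\Delta_0$ from $w$ to $w'$, and its complement in $\Delta_0$ consists of two connected pieces $\Delta',\Delta''$ containing the open edges $e,e'$ respectively. The set $g_0(\Delta')\cup D_1$ is connected, because $g_0(\Delta')$ contains $L_1\setminus\{x\}\subset\overline{D_1}$; for the same reason $g_0(\Delta'')\cup D_2$ is connected. The union of these two sets is $\Sigma\setminus L_3$, so they are the two sides of $L_3$. Then $L_3$ separates $L_1$ from $L_2$, contrary to assumption.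

So both ends converge to the same point, say $w$, and the closure of the lift is a Jordan curve $M$ with $M\cap\partial\Delta_0=\{w\}$. Regard $\Delta_0$ as a disc in a 2-sphere and apply the first case to the curves $\partial\Delta_0$ and $M$. The two sides to be removed are the exterior of $\Delta_0$ and a side $D_M$ of $M$, which misses the exterior and $\partial\Delta_0$ and hence lies in $\operatorname{int}\Delta_0$. We obtain $g_1:\Delta\to\Delta_0\setminus D_M$, mapping $\operatorname{int}\Delta$ onto $\operatorname{int}\Delta_0\setminus\overline{D_M}$. The set $g_0(D_M)$ is connected and open in $\Sigma$, and $g_0(D_M)\cup L_3=g_0(\overline{D_M})$ is compact. So $g_0(D_M)$ is open and closed in $\Sigma\setminus L_3$, hence a side of $L_3$; it misses $L_1$, so it is $D_3$. Put $g=g_0\circ g_1$. Then $g(\operatorname{int}\Delta)=\Omega_0\setminus\overline{D_3}=\Omega$ and $g(\Delta)=Z$. The set $g^{-1}(x)=g_1^{-1}(\{w,w'\})$ consists of three points of $\partial\Delta$, two over $w$ and one over $w'$, and $g$ is injective elsewhere. The edge of $g_1$ over $M$ is mapped onto $L_3$, and the point over $w'$ divides the edge over $\partial\Delta_0$ into arcs over $e$ and $e'$, which are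 mapped onto $L_1$ and $L_2$.
\end{proof}

Now we sort the points of $\Delta$ according to the corner through which they are reached from $x$.

\begin{lemma}\label{lem:vertex}
In Lemma~\ref{lem:cut} let $\Sigma=S$ and $L_i=L_{y_i}$ with distinct points $y_i\in F_x$. Let $\gamma$ be a segment from $x$ to a point $a\in Z\setminus\{x\}$.
\begin{itemize}
\item[(a)] If $a\in L_i$, then $\gamma\subset L_i$. If $a\in\Omega$, then $\gamma\setminus\{x\}\subset\Omega$. In both cases the lift of $\gamma\setminus\{x\}$ to $\Delta$ converges at the $x$-end to one vertex $v_i$; we say that $\gamma$ \emph{starts at} $v_i$.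
\item[(b)] Let $A_i\subset\Delta$ consist of $v_i$ and of all points $v\notin g^{-1}(x)$ such that some segment from $x$ to $g(v)$ starts at $v_i$. The sets $A_i$ are closed and connected, and they cover $\Delta$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first statement is Lemma~\ref{lem:barrier}. If $a\in\Omega$, then $\gamma$ lies in no $L_i$, so $\gamma\setminus\{x\}$ is a connected subset of $S\setminus\bigcup L_i$. This set is the disjoint union of the open sets $\Omega$ and $D_i$, so $\gamma\setminus\{x\}\subset\Omega$. The accumulation points of the lift at the $x$-end form a connected subset of the finite set $g^{-1}(x)$.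

(b) Every point of $Z\setminus\{x\}$ is joined to $x$ by a segment, so the $A_i$ cover $\Delta$. If $v\in A_i\setminus\{v_i\}$ and $\gamma$ is a segment to $g(v)$ starting at $v_i$, then the initial arcs of $\gamma$ also start at $v_i$; so the lift of $\gamma$ joins $v$ to $v_i$ within $A_i$, and $A_i$ is connected.

To prove closedness, let $N_j$ be disjoint closed neighborhoods of the vertices $v_j$. The function $v\mapsto\rho(x,g(v))$ is positive on the compact set $\Delta\setminus\bigcup\operatorname{int}N_j$, so there is $\delta>0$ such that $\rho(x,g(v))\le\delta$ implies $v\in\bigcup N_j$. If $\gamma$ starts at $v_j$, the lift of the part of $\gamma\setminus\{x\}$ within distance $\delta$ of $x$ is connected, lies in the union of the neighborhoods and accumulates at $v_j$, so it lies in $N_j$. Let $u_n\in A_i\setminus\{v_i\}$, $u_n\to u$, and let $\gamma_n$ be segments from $x$ to $g(u_n)$ starting at $v_i$. If $u$ is a vertex, then $g(u_n)\to x$, so $u_n\in N_i$ for large $n$ and $u=v_i$. Otherwise pass to a limit $\gamma_n\to\gamma$; this is a segment from $x$ to $g(u)\ne x$, and it starts at some $v_j$. Fix $\delta'$ with $0<\delta'\le\delta$ and $\delta'<\rho(x,g(u))$. The points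 of $\gamma_n$ at distance $\delta'$ from $x$ converge to the corresponding point of $\gamma$, and so do their lifts. The former lifts lie in the closed set $N_i$ and the latter lies in $N_j$. So $j=i$ and $u\in A_i$.
\end{proof}

\section{The loops are nested}\label{sec:nested}

We show that no three loops at $x$ lie side by side. If they did, the region between them would open up to a triangle covered by $A_1,A_2,A_3$, and some point $z$ would be reached through all three corners. This does not yet contradict~\eqref{eq:star}, which concerns farthest points only. The next lemma, which does not use~\eqref{eq:star}, shows that $z$ is a farthest point. The mechanism is an angle count: there is only $2\pi$ of angle available at $x$ and at $z$, so the comparison triangles $x,z,y_i$ must have large angles at the $y_i$, and a large angle at $y_i$ makes the opposite side $xz$ long.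

\begin{lemma}\label{lem:three}
Let $\gamma_1,\gamma_2,\gamma_3$ be distinct segments from $x$ to $z\ne x$, and let $y_1,y_2,y_3$ lie in the three different components of $S\setminus(\gamma_1\cup\gamma_2\cup\gamma_3)$. Then $\rho(x,z)\ge\min_i\rho(x,y_i)$.
\end{lemma}

\begin{proof}
By (F2b) the $\gamma_k$ form a theta-curve. For $\{i,j,k\}=\{1,2,3\}$ let $W_i$ be the component bounded by $\gamma_j\cup\gamma_k$, and relabel so that $y_i\in W_i$. Suppose that $r=\rho(x,z)$ is smaller than $r_i=\rho(x,y_i)$ for all $i$. Let $\sigma_i$ be a segment from $x$ to $y_i$ and $\tau_i$ a segment from $z$ to $y_i$, of length $d_i$. By (F2a), $z$ is not an interior point of a segment from $x$, and $x$ is not an interior point of a segment from $z$, since three segments join these points.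

\emph{Position of $\sigma_i$ and $\tau_i$.} Suppose that $\sigma_i$ meets some $\gamma_l$ at a point other than $x$. By (F2b), either $\sigma_i\subset\gamma_l$ or $y_i=z$, and then $y_i\in\gamma_l$, which is false; or $\gamma_l\subsetneq\sigma_i$, and then $z$ is interior to $\sigma_i$. So $\sigma_i\setminus\{x\}$ misses the theta-curve and lies in $W_i$. Exchanging $x$ and $z$, we get $\tau_i\setminus\{z\}\subset W_i$.

\emph{The comparison triangle with sides $r,r_i,d_i$ is nondegenerate.} If $d_i=r+r_i$, then $\gamma_1\cup\sigma_i$ is a segment from $z$ with interior point $x$. If $r_i=r+d_i$, then $\gamma_1\cup\tau_i$ is a segment from $x$ with interior point $z$. Finally $r<r_i$ excludes $r=r_i+d_i$.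

\emph{The angle count.} Let $\chi_i,\psi_i,\varphi_i$ be the angles of this triangle at the vertices corresponding to $x,z,y_i$. The $\gamma_k$ divide a small disc around $x$ into three sectors. The sector between $\gamma_j$ and $\gamma_k$ lies in a component whose boundary contains arcs of both $\gamma_j$ and $\gamma_k$, that is, in $W_i$. Hence the initial arc of $\sigma_i$ lies in this sector, and the cyclic order at $x$ is $\gamma_1,\sigma_3,\gamma_2,\sigma_1,\gamma_3,\sigma_2$. By (F1) each of $\angle(\sigma_i,\gamma_j)$ and $\angle(\sigma_i,\gamma_k)$ is at least $\chi_i$, so (F4) gives $2\sum\chi_i\le2\pi$. The same argument at $z$, with $\tau_i$ and the reversed $\gamma_k$, gives $2\sum\psi_i\le2\pi$. Hence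
\[
\sum\varphi_i=3\pi-\sum\chi_i-\sum\psi_i\ge\pi .
\]
But $\varphi_i$ is opposite to the side $r$ and $\psi_i$ is opposite to the longer side $r_i$, so $\varphi_i<\psi_i$ and $\sum\varphi_i<\sum\psi_i\le\pi$. This is a contradiction.
\end{proof}

With two segments and two points the same count would give only $\sum\varphi_i\ge2\pi-\pi-\pi=0$. This is where the number three enters the geometry.

We also need the Knaster--Kuratowski--Mazurkiewicz lemma for a triangle $\Delta$ with vertices $v_1,v_2,v_3$: if closed sets $A_1,A_2,A_3$ cover $\Delta$, $v_i\in A_i$, and the edge from $v_j$ to $v_k$ lies in $A_j\cup A_k$ for all $j\ne k$, then $A_1\cap A_2\cap A_3\ne\emptyset$.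

\begin{lemma}\label{lem:nested}
If $y_1,y_2,y_3\in F_x$ are distinct, then one of the loops $L_i=L_{y_i}$ separates the other two (minus $x$).
\end{lemma}

\begin{proof}
Suppose that the loops lie side by side, and use Lemmas~\ref{lem:cut} and~\ref{lem:vertex} with $k=3$. Identify $\Delta$ with a triangle and number the vertices so that $e_i$ joins $v_j$ to $v_k$. A segment from $x$ to a point of $L_i\setminus\{x\}$ lies in $L_i$, so it lifts into $e_i$ and starts at $v_j$ or $v_k$. Thus $e_i\subset A_j\cup A_k$, and there is a point $u\in A_1\cap A_2\cap A_3$. It is not a vertex, since $v_j\notin A_k$ for $j\ne k$. So there are segments $\gamma_1,\gamma_2,\gamma_3$ from $x$ to $z=g(u)$, with $\gamma_k$ starting at $v_k$, and they are distinct. Points of $L_i\setminus\{x\}$ have at most two segments to $x$, by Lemma~\ref{lem:barrier} and~\eqref{eq:star}. Hence $z\in\Omega$ and $\gamma_k\setminus\{x\}\subset\Omega$.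

By (F2b) the lifts of the $\gamma_k$ are arcs $\tilde\gamma_k$ from $v_k$ to $u$ that pairwise meet only at $u$ and lie in $\operatorname{int}\Delta$ except for $v_k$. The cross-cut $\tilde\gamma_1\cup\tilde\gamma_2$ divides $\Delta$ into a disc bordering $e_3$ and a disc bordering $e_1\cup e_2$. Only the second contains $v_3$, so $\tilde\gamma_3$ is a cross-cut of it from $v_3$ to $u$. Therefore $\Delta\setminus\bigcup\tilde\gamma_k$ consists of three connected pieces $\Delta_i$, with $\Delta_i$ containing the open edge $e_i$. The sets $g(\Delta_i)\cup D_i$ are connected, because $g(\Delta_i)\supset L_i\setminus\{x\}$, and their union is $S\setminus\bigcup\gamma_k$, which has three components. So they are these components, and $y_i\in L_i\setminus\{x\}$ lies in the $i$th one. Lemma~\ref{lem:three} gives $\rho(x,z)\ge r_x$. Thus $z\in F_x$ is joined to $x$ by three segments, contrary to~\eqref{eq:star}.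
\end{proof}

\section{Orienting and ordering the loops}\label{sec:order}

Choosing one of the two segments from $x$ to $y$ amounts to orienting the loop $L_y$: go out along the chosen segment and return along its partner. Nested loops can be oriented in parallel, and there are two ways to do so at each $x$. We show that these two ways form a double covering of $S$ and apply Lemma~\ref{lem:section}.

\subsection*{Left and right}
Orient $S$. For distinct points $p,q$ and a closed curve $c$ in $S\setminus\{p,q\}$ let $i(c;p,q)\in\mathbb Z\cong H_1(S\setminus\{p,q\};\mathbb Z)$ be the class of $c$, normalized so that a small positively oriented circle around $p$ has class $1$. This is the winding number of $c$ around $p$ in the oriented plane $S\setminus\{q\}$; it is locally constant in $(p,q)$, and $i(c;q,p)=-i(c;p,q)$. For an oriented Jordan curve $L$ it equals $\pm1$ if $p,q$ lie on different sides and $0$ otherwise. Name the sides $\mathrm{left}(L)$ and $\mathrm{right}(L)$ so that $i(L;p,q)=1$ for $p\in\mathrm{left}(L)$, $q\in\mathrm{right}(L)$, and let $\lambda(L,p)$ be $+1$ for $p\in\mathrm{left}(L)$ and $-1$ for $p\in\mathrm{right}(L)$. Then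
\[
i(L;p,q)=\tfrac12\bigl(\lambda(L,p)-\lambda(L,q)\bigr),
\]
so $i(L;p,q)=1$ if and only if $p\in\mathrm{left}(L)$ and $q\in\mathrm{right}(L)$. Reversing $L$ changes the sign of $\lambda(L,\cdot)$.

\begin{lemma}[Stability]\label{lem:stab}
\begin{itemize}
\item[(a)] If closed curves $c_n$ converge uniformly to $c$ and $p\ne q$ are not on $c$, then $i(c_n;p,q)=i(c;p,q)$ for large $n$.
\item[(b)] If oriented Jordan curves $L_n$ converge uniformly to an oriented Jordan curve $L$ and $B$ is a closed disc around $p$ missing $L$, then $\lambda(L_n,\cdot)=\lambda(L,p)$ on $B$ for large $n$. In particular $\lambda(L_n,p_n)=\lambda(L,p)$ for large $n$ whenever $p_n\to p\notin L$.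
\end{itemize}
\end{lemma}

\begin{proof}
(a) Identify $S$ with the round sphere. For large $n$ the short great circle arcs from $c_n(t)$ to $c(t)$ avoid $p,q$ and give a homotopy. (b) Take $q$ on the other side of $L$. For large $n$ we have $i(L_n;p,q)=i(L;p,q)=\pm1$, which forces $\lambda(L_n,p)=\lambda(L,p)$; also $L_n$ misses the connected set $B$, so $\lambda(L_n,\cdot)$ is constant on $B$.
\end{proof}

For paths $\gamma,\gamma'$ on $[0,1]$ with the same initial and the same terminal point let $L(\gamma,\gamma')$ be the closed curve that runs along $\gamma$ and back along $\gamma'$; it depends continuously on the pair. For $\sigma\in\widetilde G$ put $L_\sigma=L(\sigma,\sigma^*)$. It depends continuously on $\sigma$ by Lemma~\ref{lem:partner}, and $L_{\sigma^*}$ is $L_\sigma$ reversed.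

\subsection*{Parallel orientations}
Two loops at $x$ are oriented in parallel if one has the other on its left and is itself on the right of the other. Accordingly, for $\sigma,\tau\in\widetilde G_x$ with endpoints $y,y'$ put
\[
c(\sigma,\tau)=-\lambda(L_\sigma,y')\,\lambda(L_\tau,y)\quad(y\ne y'),\qquad c(\sigma,\sigma)=1,\qquad c(\sigma,\sigma^*)=-1 .
\]
The function $c$ is symmetric and changes sign when one argument is replaced by its partner.

\begin{lemma}\label{lem:cocycle}
For $\sigma_1,\sigma_2,\sigma_3\in\widetilde G_x$ we have $c(\sigma_1,\sigma_2)\,c(\sigma_2,\sigma_3)\,c(\sigma_1,\sigma_3)=1$.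
\end{lemma}

\begin{proof}
The product is symmetric in the indices, and it is unchanged when some $\sigma_i$ is replaced by $\sigma_i^*$, since two factors change sign. So if two endpoints coincide we may assume $\sigma_1=\sigma_2$, and the product is $c(\sigma_1,\sigma_3)^2=1$. Let the endpoints $y_i$ be distinct and put $L_i=L_{\sigma_i}$. By Lemma~\ref{lem:nested} and symmetry we may assume that $L_2$ separates $L_1$ and $L_3$, so $\lambda(L_2,y_1)=-\lambda(L_2,y_3)$. The side of $L_2$ that misses $L_1$ contains $y_3$, so (S) puts $y_3$ and $y_2$ on one side of $L_1$: $\lambda(L_1,y_2)=\lambda(L_1,y_3)$. Exchanging the indices $1$ and $3$ gives $\lambda(L_3,y_2)=\lambda(L_3,y_1)$. Grouping the six factors $\lambda$ by loops, the product is $(-1)^3\cdot1\cdot(-1)\cdot1=1$.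
\end{proof}

For three loops side by side each group would contribute $+1$ and the product would be $(-1)^3=-1$; no parallel orientation would exist. This is why Lemma~\ref{lem:nested} is needed.

\begin{lemma}\label{lem:ccont}
The function $c$ is continuous on $\{(\sigma,\tau)\in\widetilde G\times\widetilde G:\sigma(0)=\tau(0)\}$.
\end{lemma}

\begin{proof}
Let $(\sigma_n,\tau_n)\to(\sigma,\tau)$, with initial points $x_n\to x$ and endpoints $y_n\to y$, $y_n'\to y'$. If $y\ne y'$, then $y'\notin L_\sigma$, $y\notin L_\tau$, and Lemma~\ref{lem:stab}(b) applies to both factors. Let $y=y'$. Replacing $\tau_n,\tau$ by their partners if necessary, we assume $\sigma=\tau$ and must show $c(\sigma_n,\tau_n)=1$ for large $n$. For those $n$ with $y_n=y_n'$ we have $\tau_n\in\{\sigma_n,\sigma_n^*\}$; since $\tau_n\to\sigma$ and $\sigma_n^*\to\sigma^*\ne\sigma$, we get $\tau_n=\sigma_n$ for large $n$. Consider the $n$ with $y_n\ne y_n'$. Fix $p\in\mathrm{left}(L_\sigma)$ and $q\in\mathrm{right}(L_\sigma)$. For large $n$, $p$ is on the left and $q$ is on the right of both $L_{\sigma_n}$ and $L_{\tau_n}$. If $\lambda(L_{\sigma_n},y_n')=+1$, the side of $L_{\sigma_n}$ that misses $L_{\tau_n}$ is the right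 side, which contains $q$; by (S), $\lambda(L_{\tau_n},y_n)=\lambda(L_{\tau_n},q)=-1$. If $\lambda(L_{\sigma_n},y_n')=-1$, it is the left side, which contains $p$; by (S), $\lambda(L_{\tau_n},y_n)=\lambda(L_{\tau_n},p)=+1$. In both cases $c(\sigma_n,\tau_n)=1$.
\end{proof}

\begin{proposition}\label{prop:choice}
There is a continuous map $G\to\widetilde G$, $(x,y)\mapsto\sigma_{x,y}$, such that $\sigma_{x,y}$ is a segment from $x$ to $y$ and $c(\sigma_{x,y},\sigma_{x,y'})=1$ for all $y,y'\in F_x$.
\end{proposition}

\begin{proof}
Write $\sigma\sim\tau$ if $\sigma(0)=\tau(0)$ and $c(\sigma,\tau)=1$. This relation is reflexive and symmetric, and it is transitive by Lemma~\ref{lem:cocycle}. Each $\widetilde G_x$ consists of exactly two classes: for fixed $\sigma\in\widetilde G_x$, every $\tau\in\widetilde G_x$ satisfies $\tau\sim\sigma$ or $\tau\sim\sigma^*$, and $\sigma\not\sim\sigma^*$. By Lemma~\ref{lem:ccont} the relation is a closed subset of $\widetilde G\times\widetilde G$. The quotient of a compact Hausdorff space by a closed equivalence relation is compact Hausdorff; let $X=\widetilde G/{\sim}$. Since $c(\sigma^*,\tau^*)=c(\sigma,\tau)$, the partner map induces a continuous involution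 of $X$, which interchanges the two classes over each $x$. Lemma~\ref{lem:section}, applied to the map $X\to S$ induced by $\sigma\mapsto\sigma(0)$, gives a continuous section $s$. The set $s(S)$ is compact, so its preimage $C\subset\widetilde G$ is closed, hence compact. For each $(x,y)\in G$ exactly one of the two segments from $x$ to $y$ belongs to the class $s(x)$. So $\sigma\mapsto(\sigma(0),\sigma(1))$ is a continuous bijection from the compact space $C$ onto $G$, and its inverse is the required map.
\end{proof}

From now on $L_{x,y}$ is oriented as $L_{\sigma_{x,y}}$; it depends continuously on $(x,y)\in G$.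

\subsection*{The order on $F_x$}
For $y\ne y'$ in $F_x$ write $y<y'$ if $\lambda(L_y,y')=+1$. Since $c(\sigma_{x,y},\sigma_{x,y'})=1$, this is equivalent to $\lambda(L_{y'},y)=-1$, so exactly one of $y<y'$, $y'<y$ holds.

\begin{lemma}\label{lem:order}
\begin{itemize}
\item[(a)] If $y\le y'$ in $F_x$, then
\begin{equation}\label{eq:mono}
\mathrm{right}(L_y)\subset\mathrm{right}(L_{y'}),\qquad\mathrm{left}(L_{y'})\subset\mathrm{left}(L_y).
\end{equation}
\item[(b)] The relation $<$ is a total order on $F_x$, and $\{(x,y,y'):y,y'\in F_x,\ y\le y'\}$ is closed in $S^3$.
\item[(c)] $F_x$ has a least element $y_-(x)$ and a greatest element $y_+(x)$.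
\end{itemize}
\end{lemma}

Here $S^3$ stands for $S\times S\times S$.

\begin{proof}
(a) Let $y<y'$. The side of $L_y$ missing $L_{y'}$ is $\mathrm{right}(L_y)$; by (S) it lies on the same side of $L_{y'}$ as $y$, which is the right side. The side of $L_{y'}$ missing $L_y$ is $\mathrm{left}(L_{y'})$; by (S) it lies on the same side of $L_y$ as $y'$, which is the left side.

(b) If $y_1<y_2<y_3$, then $y_3\in\mathrm{left}(L_{y_2})\subset\mathrm{left}(L_{y_1})$ by (a), so $y_3\ne y_1$ and $y_1<y_3$. If $(x_n,y_n,y_n')\to(x,y,y')$ with $y,y'\in F_x$, $y_n,y_n'\in F_{x_n}$ and $y'<y$, then $\lambda(L_{x,y},y')=-1$, so $\lambda(L_{x_n,y_n},y_n')=-1$ and $y_n'<y_n$ for large $n$ by Lemma~\ref{lem:stab}(b). Together with the compactness of $G$ this gives closedness.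

(c) The sets $\{y'\in F_x:y'\le y\}$, $y\in F_x$, are closed, and any finitely many of them have a common point, the least of the corresponding $y$. By compactness all of them have a common point, which is the least element. Reversing the inequalities gives the greatest element.
\end{proof}

Put
\[
R_x=\mathrm{right}(L_{x,y_-(x)}),\qquad\Lambda_x=\mathrm{left}(L_{x,y_+(x)}).
\]
By \eqref{eq:mono}, $R_x$ lies on the right and $\Lambda_x$ on the left of every loop $L_{x,y}$, $y\in F_x$.

\section{The sets $J_x$ and $T_x$}\label{sec:JT}

If $y_-(x)\ne y_+(x)$, the region between the two extreme loops opens up to a disc with two vertices $t$ and $b$ (Figure~\ref{fig:lens}), and every segment from $x$ into the region starts at $t$ or at $b$. The points that are reached in both ways form a watershed that contains $F_x$, and this is the set $J_x$. This description will give connectedness, but it is unsuited to limits, because $y_\pm(x)$ are not known to be continuous in $x$. We therefore define $J_x$ by a separation property. It passes to limits for the following reason: a limit of $y_-(x_n)$ is at least $y_-(x)$ and a limit of $y_+(x_n)$ is at most $y_+(x)$, so by \eqref{eq:mono} the sets to be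 separated at the limit point are no larger than those coming from the sequence. The separation property also prevents two segments from merging in the limit.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[thick,->] (0,2) to[out=195,in=90] (-2.4,0);
\draw[thick,->] (-2.4,0) to[out=270,in=165] (0,-2);
\draw[thick,->] (0,2) to[out=345,in=90] (2.4,0);
\draw[thick,->] (2.4,0) to[out=270,in=15] (0,-2);
\draw[->] (0,2) to[out=240,in=90] (-0.6,0);
\draw[->] (-0.6,0) to[out=270,in=120] (0,-2);
\draw (0,2) to[out=305,in=95] (0.8625,0);
\draw (0,-2) to[out=55,in=265] (0.8625,0);
\draw[very thick,dashed] (-2.4,0) .. controls (-1.8,0.4) and (-1.2,-0.3) .. (-0.6,0) .. controls (0.3,0.4) and (1.4,-0.4) .. (2.4,0);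
\foreach \p in {(0,2),(0,-2),(-2.4,0),(2.4,0),(-0.6,0),(0.8625,0)} \fill \p circle (1.6pt);
\node[above] at (0,2) {$t$};
\node[below] at (0,-2) {$b$};
\node[left] at (-2.4,0) {$y_-$};
\node[right] at (2.4,0) {$y_+$};
\node[below left] at (-0.6,0) {$y$};
\node[above right] at (0.8625,0) {$a$};
\node at (0.95,1.0) {$\gamma$};
\node at (0.98,-1.0) {$\gamma'$};
\node at (-1.55,0.45) {$J_x$};
\node at (-3.2,1.2) {$R_x$};
\node at (3.2,1.2) {$\Lambda_x$};
\end{tikzpicture}
\caption{The region of $S$ between the extreme loops at $x$, cut open at $x$ (schematic). Both $t$ and $b$ are mapped to $x$. Each oriented loop through a farthest point ($y_-$, $y$, $y_+$) becomes a path from $t$ to $b$, with $R_x$ on its right and $\Lambda_x$ on its left. The dashed set $J_x$ consists of the points $a$ joined to $x$ both by a segment $\gamma$ starting at $t$ and by a segment $\gamma'$ starting at $b$.}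
\label{fig:lens}
\end{figure}

\begin{definition}\label{def:adm}
An \emph{admissible pair at $x$} is an ordered pair $(\gamma,\gamma')$ of distinct segments from $x$ to a common endpoint $a\ne x$ such that the closed curve $L(\gamma,\gamma')$, a Jordan curve by (F2b), satisfies
\[
R_x\subset\mathrm{right}(L(\gamma,\gamma')),\qquad\Lambda_x\subset\mathrm{left}(L(\gamma,\gamma')).
\]
Let $J_x$ be the set of endpoints $a$ of admissible pairs at $x$, and let $T^0_x$ be the union of their first members $\gamma$.
\end{definition}

The pairs $(\sigma_{x,y},\sigma_{x,y}^*)$, $y\in F_x$, are admissible. Hence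
\[
\emptyset\ne F_x\subset J_x\subset T^0_x,\qquad x\in T^0_x,\qquad x\notin J_x,\qquad T^0_x\cap R_x=\emptyset,
\]
the last because $R_x$ misses $L(\gamma,\gamma')\supset\gamma$.

\begin{lemma}\label{lem:compact}
The set $W$ of all admissible pairs, at all points of $S$, is compact. Hence $\Gamma=\{(x,a):a\in J_x\}$ and $\Theta^0=\{(x,a):a\in T^0_x\}$ are compact.
\end{lemma}

\begin{proof}
Every sequence of admissible pairs $(\gamma_n,\gamma_n')$ at points $x_n$ has a subsequence converging to a pair $(\gamma,\gamma')$ of possibly constant segments from a point $x$ to a common endpoint $a$. We show that the limit is admissible. Put $L_n=L(\gamma_n,\gamma_n')$ and $c_0=L(\gamma,\gamma')$, and pass to a subsequence with $y_\pm(x_n)\to y^\pm\in F_x$. Then $y^-\le y^+$ by Lemma~\ref{lem:order}(b). Let $p\in\mathrm{right}(L_{x,y^-})$ and $p'\in\mathrm{left}(L_{x,y^+})$. By \eqref{eq:mono}, $p'\in\mathrm{left}(L_{x,y^-})$, so $p\ne p'$. By Lemma~\ref{lem:stab}(b), a closed disc around $p$ lies in $R_{x_n}\subset\mathrm{right}(L_n)$ and a closed disc around $p'$ lies in $\Lambda_{x_n}\subset\mathrm{left}(L_n)$ for large $n$. The curves $L_n$ miss these discs, so $p,p'\notin c_0$; and $i(L_n;p',p)=1$,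 so $i(c_0;p',p)=1$ by Lemma~\ref{lem:stab}(a). If $\gamma=\gamma'$, which includes the case $a=x$ of two constant paths, then $c_0$ is null-homotopic within its image and $i(c_0;p',p)=0$. So $a\ne x$, $\gamma\ne\gamma'$, $c_0$ is a Jordan curve, $p\in\mathrm{right}(c_0)$ and $p'\in\mathrm{left}(c_0)$. Since $p,p'$ were arbitrary and $y_-(x)\le y^-$, $y^+\le y_+(x)$, we obtain from \eqref{eq:mono}
\[
R_x\subset\mathrm{right}(L_{x,y^-})\subset\mathrm{right}(c_0),\qquad\Lambda_x\subset\mathrm{left}(L_{x,y^+})\subset\mathrm{left}(c_0).
\]
Finally, $\Gamma$ and $\Theta^0$ are the images of $W$ and $W\times[0,1]$ under $(\gamma,\gamma')\mapsto(\gamma(0),\gamma(1))$ and $(\gamma,\gamma',t)\mapsto(\gamma(0),\gamma(t))$.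
\end{proof}

\begin{lemma}\label{lem:J}
The sets $S\setminus J_x$ and $J_x$ are connected.
\end{lemma}

\begin{proof}
\emph{The complement.} Let $a\notin J_x$, $a\ne x$, and take a segment from $x$ to $a$. By (F2a) its interior points have only one segment to $x$, so they are not in $J_x$; nor is $x$. Hence every point of $S\setminus J_x$ is joined to $x$ within $S\setminus J_x$.

\emph{The case $F_x=\{y\}$.} If $(\gamma,\gamma')$ is admissible, $L(\gamma,\gamma')$ misses $R_x\cup\Lambda_x=S\setminus L_y$. So the endpoint $a$ lies in $L_y\setminus\{x\}$ and has two segments to $x$, whence $a=y$ by Lemma~\ref{lem:barrier}. Thus $J_x=\{y\}$.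

\emph{The case $y_-<y_+$}, where $y_\pm=y_\pm(x)$. The side of $L_{y_-}$ missing $L_{y_+}$ is $R_x$, and the side of $L_{y_+}$ missing $L_{y_-}$ is $\Lambda_x$. Lemma~\ref{lem:cut} with $k=2$ gives $g:\Delta\to Z=S\setminus(R_x\cup\Lambda_x)$, and we take $\Delta$ to be a round disc. The oriented loop $L_{y_-}$ lifts to a path along one edge; name the vertices so that it runs from $t$ to $b$. Call segments from $x$ to points of $Z\setminus\{x\}$ \emph{top} or \emph{bottom} according as they start at $t$ or $b$, and let $A,B\subset\Delta$ be the closed connected sets of Lemma~\ref{lem:vertex} belonging to $t$ and $b$. Then $A\cup B=\Delta$, and $A\cap B$ contains neither vertex. We claim that $J_x=g(A\cap B)$. Let $p\in R_x$ and $p'\in\Lambda_x$; both lie outside $Z$, and $i(L_{y_-};p',p)=1$ because $\Lambda_x\subset\mathrm{left}(L_{y_-})$.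

Let $a\in g(A\cap B)$, with a top segment $\gamma$ and a bottom segment $\gamma'$. The loop $L(\gamma,\gamma')$ lifts to a path in $\Delta$ from $t$ to $b$. The straight-line homotopy with fixed endpoints deforms this path to the lift of $L_{y_-}$, and composing with $g$ gives a homotopy of closed curves in $Z\subset S\setminus\{p,p'\}$. So $i(L(\gamma,\gamma');p',p)=1$, that is, $p'$ is on the left and $p$ on the right of $L(\gamma,\gamma')$. As $p,p'$ are arbitrary, $(\gamma,\gamma')$ is admissible and $a\in J_x$.

Conversely, let $(\gamma,\gamma')$ be admissible with endpoint $a$. Then $L(\gamma,\gamma')$ misses $R_x\cup\Lambda_x$, so $a\in Z\setminus\{x\}$. If $\gamma,\gamma'$ were both top or both bottom, $L(\gamma,\gamma')$ would lift to a closed curve in $\Delta$ and be null-homotopic in $Z$, giving $i(L(\gamma,\gamma');p',p)=0$ instead of $1$. So one is top and the other is bottom, and $a\in g(A\cap B)$.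

A closed disc is unicoherent: if it is the union of two closed connected sets, their intersection is connected. Indeed $A\cap B\ne\emptyset$ since $\Delta$ is connected, and in the Mayer--Vietoris sequence $\widetilde H^0(A)\oplus\widetilde H^0(B)\to\widetilde H^0(A\cap B)\to H^1(\Delta)$ the outer terms vanish. So $A\cap B$ is connected, and so is $J_x$.
\end{proof}

The set $T^0_x$ is connected, but nothing excludes that two first members end at the same point and enclose a region, so its complement may be disconnected. We fill the holes, and $R_x$ tells which complementary component to keep. Let $O_x$ be the component of the open set $S\setminus T^0_x$ that contains the connected set $R_x$, and put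
\[
T_x=S\setminus O_x,\qquad\Theta=\{(x,a):a\in T_x\}.
\]

\begin{lemma}\label{lem:T}
The sets $T_x$ and $S\setminus T_x$ are nonempty and connected, $J_x\cup\{x\}\subset T_x$, and $\Theta$ is compact.
\end{lemma}

\begin{proof}
The set $S\setminus T_x=O_x$ is connected and contains $R_x$, and $J_x\cup\{x\}\subset T^0_x\subset T_x$. The set $T^0_x$ is a union of arcs from $x$, hence connected. Any component $U$ of $S\setminus T^0_x$ is open, and its boundary is nonempty and contained in $T^0_x$; so $T^0_x\cup U$ is connected. As $T_x$ is the union of $T^0_x$ with such components, it is connected.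

It remains to show that $\Theta$ is closed. Let $a_n\in T_{x_n}$, $x_n\to x$, $a_n\to a$, and suppose $a\in O_x$. Choose $p\in R_x$ and a path $K$ from $a$ to $p$ in the open connected set $O_x$. There is $\epsilon>0$ such that the $\epsilon$-neighborhood $K_\epsilon$ of $K$ misses $T^0_{x_n}$ for large $n$; otherwise, along a subsequence, points of $T^0_{x_n}$ would converge to a point of $K$, which would lie in $T^0_x$ by compactness of $\Theta^0$. The set $K_\epsilon$ is connected, since balls in a length space are, and it contains $a_n$ for large $n$. Pass to a subsequence with $y_-(x_n)\to y^-\in F_x$. By \eqref{eq:mono}, $p\in R_x\subset\mathrm{right}(L_{x,y^-})$, so $p\in R_{x_n}$ for large $n$ by Lemma~\ref{lem:stab}(b). Then $K_\epsilon$ is a connected subset of $S\setminus T^0_{x_n}$ that meets $R_{x_n}$, so $a_n\in K_\epsilon\subset O_{x_n}$. This contradicts $a_n\in T_{x_n}$.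
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Assume \eqref{eq:star}. By Lemmas~\ref{lem:compact}, \ref{lem:J} and~\ref{lem:T}, the sets $\Gamma\subset\Theta$ are compact, $J_x$ and $T_x$ are continua with nonempty connected complements, $x\notin J_x$ and $x\in T_x$. This contradicts Proposition~\ref{prop:degree}. So \eqref{eq:star} is false: some $x$ and $y\in F_x$ are joined by at least three segments.
\end{proof}

\section{Thin hexagons with two sharp tips}\label{sec:sharp}

We prove Proposition~\ref{prop:sharp}. The surface is long and thin with two tips $a,b$ of total angle less than $\pi$. Away from the tips, distances are close to differences of abscissas, so a farthest point must be near a tip. Near a tip of total angle less than $\pi$ all angles are acute, so moving away from the tip decreases the distance from a remote point. Hence only the tips are farthest points, and the segments to a tip are easy to count.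

Let $\varepsilon\in(0,\pi/6]$, $\beta=\frac\pi4-\frac\varepsilon2\in[\frac\pi6,\frac\pi4)$ and $0<\eta<\frac15\sin\varepsilon$; then $\eta<\frac1{10}$ and $\eta\cot\beta<1$. Let $K$ be the convex hexagon with vertices $a=(-1,0)$, $b=(1,0)$ and the four points $(\pm(1-\eta\cot\beta),\pm\eta)$, and let $S$ be $K$ doubly covered. The interior angles of $K$ are $2\beta$ at $a,b$ and $\pi-\beta$ at the other vertices. So $\theta_a=\theta_b=4\beta=\pi-2\varepsilon$, the other vertices have total angle $2(\pi-\beta)\ge3\pi/2$, and all other points have total angle $2\pi$. The projection $S\to K$ preserves lengths of curves, so it is $1$-Lipschitz. We write $|x-y|$ for the Euclidean distance of the projections. Since $a$ and $b$ belong to both faces, $\rho(x,a)=|x-a|$ and $\rho(x,b)=|x-b|$.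

\subsection*{At most two segments end at a tip}
A segment from $x\ne a$ to $a$ has length $|x-a|$, so it projects onto the chord from $x$ to $a$. If the chord lies in $\partial K$, it has one lift. Otherwise its open part lies in the interior of $K$, because a supporting line at an interior point of the chord would contain the whole chord. Then the segment lies in one face, and there are at most two lifts. The same holds for $b$.

\subsection*{Only the tips are farthest points}
Let $x,y\in S$ have abscissas $s,s'$, with $y\notin\{a,b\}$. We show $\rho(x,y)<\max(\rho(x,a),\rho(x,b))$. By symmetry let $s\ge0$, so that $\rho(x,a)\ge1+s\ge1$. Two estimates are used. First,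
\begin{equation}\label{eq:thin}
\rho(x,y)\le|s-s'|+4\eta :
\end{equation}
go straight, in a face containing $x$, to the point with the same projection as $y$, at cost at most $|s-s'|+2\eta$, and if necessary change face by going vertically to the nearer boundary point and back, at cost at most $2\eta$. Second, let $v\in\{a,b\}$ and $x\ne v$. Angles at $v$ are at most $\theta_v/2=\frac\pi2-\varepsilon$, so the hinge comparison gives $\rho(x,y)^2\le\rho(x,v)^2+\rho(v,y)\bigl(\rho(v,y)-2\rho(x,v)\sin\varepsilon\bigr)$. Hence
\begin{equation}\label{eq:tip}
\rho(v,y)<2\rho(x,v)\sin\varepsilon\quad\Longrightarrow\quad\rho(x,y)<\rho(x,v).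
\end{equation}

Put $d=\rho(a,y)$ and $d'=\rho(b,y)$. Since ordinates lie in $[-\eta,\eta]$, we have $d\le1+s'+\eta$ and $d'\le1-s'+\eta$. If $d<2\sin\varepsilon$, then \eqref{eq:tip} with $v=a$ gives $\rho(x,y)<\rho(x,a)$. Let $d\ge2\sin\varepsilon$, so that $1+s'\ge d-\eta\ge\sin\varepsilon$. There are three cases.
\begin{itemize}
\item If $s'\le s$, then \eqref{eq:thin} gives $\rho(x,y)\le s+1-\sin\varepsilon+4\eta<1+s\le\rho(x,a)$.
\item If $s'>s>2\eta$, then \eqref{eq:thin} gives $\rho(x,y)\le1-s+4\eta<1+s\le\rho(x,a)$.
\item If $s'>s$ and $0\le s\le2\eta$, then $\rho(x,b)\ge1-2\eta>0$. If $d'<2(1-2\eta)\sin\varepsilon$, then \eqref{eq:tip} with $v=b$ gives $\rho(x,y)<\rho(x,b)$. Otherwise $1-s'\ge d'-\eta\ge2\sin\varepsilon-5\eta\ge\sin\varepsilon$, and \eqref{eq:thin} gives $\rho(x,y)\le1-\sin\varepsilon+4\eta<1\le\rho(x,a)$.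
\end{itemize}
Hence $F_x\subset\{a,b\}$ for all $x$, and no $x$ and $y\in F_x$ are joined by more than two segments. This proves Proposition~\ref{prop:sharp}. \qed

\begin{remark}
The example shows what fails without the hypothesis on total angles. If $x$ lies in the interior of a face, a segment from $x$ to a tip lies in that face and is unique. So most pairs $(x,y)\in G$ are joined by a single segment, and there are no loops $L_{x,y}$ with which to tie the points of $F_x$ together.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Al}
A.~D.~Alexandrov, \emph{Intrinsic Geometry of Convex Surfaces}.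

\bibitem{BBI}
Burago, Burago and Ivanov, \emph{A Course in Metric Geometry}.

\bibitem{EP}
\emph{Extreme points of the distance function on convex surfaces},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1998-350-04/\allowbreak S0002-9947-98-02106-0/\allowbreak S0002-9947-98-02106-0.pdf}

\end{thebibliography}
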